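\title{Radial limits of quasimeromorphic local homeomorphisms of the unit ball}

\begin{abstract}
We prove that for $n\ge 3$ every quasimeromorphic local homeomorphism of the unit ball of $\mathbb{R}^n$ into $\overline{\mathbb{R}}^n$ has radial limits on a dense set of boundary points. In every open cap the set of such points has Hausdorff dimension at least $\lambda>0$, the limits are attained at a power rate in a hyperbolic tube about the radius, and they can be required to differ from a prescribed point; the constants depend only on the dimension and the dilatation. The proof first shows that such a map is injective on hyperbolic balls of a fixed radius. It then attaches to the map a coarsely Lipschitz map from the ball to hyperbolic $(n+1)$-space and builds a binary tree of radii along which the latter escapes to infinity at a linear rate.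
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb{R}^n$ be a domain, $n\ge2$, and let $1\le K<\infty$. A mapping $f:\Omega\to\mathbb{R}^n$ is \emph{$K$-quasiregular} if $f\in W^{1,n}_{\mathrm{loc}}(\Omega,\mathbb{R}^n)$ and
\[
\|Df(x)\|^n\le K J_f(x)\qquad\text{for almost every }x\in\Omega,
\]
where $\|Df(x)\|$ is the operator norm and $J_f(x)$ the determinant of the differential. The inequality says that $Df(x)$ maps balls to ellipsoids of bounded eccentricity; for $n=2$ and $K=1$ it describes the analytic functions. If the target is the sphere $\overline{\mathbb{R}}^n=\mathbb{R}^n\cup\{\infty\}$, the mapping is called \emph{$K$-quasimeromorphic}. For a local homeomorphism $f:\Omega\to\overline{\mathbb{R}}^n$, the only case considered here, this means that $f$ is $K$-quasiregular in the complement of the discrete set $f^{-1}(\infty)$ of its poles. We drop $K$ when its value does not matter.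

Let $B=B(0,1)$ be the unit ball and $S^{n-1}$ the unit sphere of $\mathbb{R}^n$. A mapping $f:B\to\overline{\mathbb{R}}^n$ has a \emph{radial limit} at $v\in S^{n-1}$ if $\lim_{t\to1^-}f(tv)$ exists in $\overline{\mathbb{R}}^n$. This paper answers the following question, posed in \cite{RL}.

\medskip
\noindent\textbf{Problem.} \emph{Let $n\ge3$ and let $f:B\to\overline{\mathbb{R}}^n$ be a quasimeromorphic local homeomorphism. Does $f$ have a radial limit at some point of $S^{n-1}$?}
\medskip

Four known results locate the question.
\begin{enumerate}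
\item[(a)] (Martio and Srebro) For each $n\ge3$ there are quasimeromorphic mappings $B\to\overline{\mathbb{R}}^n$ without any radial limits.
\item[(b)] (Martio and Srebro; Heinonen and Rickman) Bounded quasiregular mappings of the unit ball may fail to have radial limits on a set of Hausdorff dimension arbitrarily close to $n-1$; the example of Martio and Srebro is a local homeomorphism.
\item[(c)] If $n\ge3$ and $f:B\to\mathbb{R}^n$ is a quasiregular local homeomorphism, then $f$ has a radial limit $b_v\in\mathbb{R}^n$ at some point $v\in S^{n-1}$.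
\item[(d)] (Barth and Rippon) For $n=2$ there is a locally univalent analytic function of the unit disc without any radial limits.
\end{enumerate}
By (a) and (d) the answer is negative if either hypothesis, local injectivity or $n\ge3$, is dropped, so a proof must use both. By (b) it must steer around a large set of bad directions. Result (c) suggests a positive answer. It settles the case in which $f$ omits a point, since a M\"obius map sends that point to $\infty$. What remains are the maps onto $\overline{\mathbb{R}}^n$, for which no point of the target can serve as a fixed point at infinity. The answer is nevertheless positive.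

\begin{theorem}\label{thm:A}
If $n\ge3$ and $f:B\to\overline{\mathbb{R}}^n$ is a quasimeromorphic local homeomorphism, then $f$ has a radial limit at some point of $S^{n-1}$; the set of such points is dense in $S^{n-1}$.
\end{theorem}

The proof splits into two statements. The first contains everything that is special to $n\ge3$, and the second holds for $n\ge2$. We give $B$ the hyperbolic metric $d$ of density $2/(1-|x|^2)$ and write $B_h(x,r)$ for its open balls. We identify $\overline{\mathbb{R}}^n$ with the unit sphere $S^n\subset\mathbb{R}^{n+1}$ by stereographic projection and use on it the chordal metric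
\[
\chi(a,b)=\frac{2|a-b|}{\sqrt{1+|a|^2}\sqrt{1+|b|^2}},\qquad \chi(a,\infty)=\frac{2}{\sqrt{1+|a|^2}}\qquad(a,b\in\mathbb{R}^n),
\]
of diameter $2$. The term \emph{$K_1$-qc} refers to $K_1$-quasiconformal embeddings into $S^n$ and is recalled in Section~\ref{sec:qc}. For $n\ge2$, $K_1\ge1$ and $0<\delta\le1$ let $\mathcal{F}(n,K_1,\delta)$ be the set of local homeomorphisms $f:B\to S^n$ that are locally $K_1$-qc and injective on every ball $B_h(x,8\delta)$, $x\in B$.

\begin{proposition}\label{prop:inj}
If $n\ge3$, there is $\delta=\delta(n,K_1)>0$ such that every locally $K_1$-qc local homeomorphism $f:B\to S^n$ lies in $\mathcal{F}(n,K_1,\delta)$.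
\end{proposition}

\begin{theorem}\label{thm:B}
Let $n\ge2$. There are $\beta,\tau,\lambda>0$ depending only on $n,K_1,\delta$ with the following property. For every $f\in\mathcal{F}(n,K_1,\delta)$, every nonempty open set $V\subset S^{n-1}$ and every $P\in S^n$ there is a set $E\subset V$ of Hausdorff dimension at least $\lambda$ such that for each $v\in E$ there are $b_v\in S^n\setminus\{P\}$ and $C_v<\infty$ with
\[
\chi(f(x),b_v)\le C_v(1-|x|)^{\beta}\qquad\text{whenever }d(x,[0,v))\le\tau .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A}]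
A $K$-quasimeromorphic local homeomorphism is locally $K_1$-qc with $K_1=K^{n-1}$ (Section~\ref{sec:qc}). By Proposition~\ref{prop:inj} it lies in $\mathcal{F}(n,K_1,\delta)$, and by Theorem~\ref{thm:B} every nonempty open set $V\subset S^{n-1}$ contains points $v$ with $f(tv)\to b_v$ as $t\to1$.
\end{proof}

Thus for $n\ge3$ the conclusion of Theorem~\ref{thm:B} holds for every $K$-quasi\-meromorphic local homeomorphism of $B$, with $\beta,\tau,\lambda$ depending only on $n$ and $K$. We make no claim about the optimal values of these constants. The choice $P=\infty$ gives finite limits and hence result (c). For $n=2$ the same choice shows that the function in (d) is not injective on all hyperbolic balls of any fixed radius.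

\section{The idea, on the covering of an annulus}\label{sec:model}

We use the half-space model of hyperbolic space, with points $(w,h)$, $w\in\mathbb{R}^m$, $h>0$, and
\begin{equation}\label{eq:halfspace}
\cosh d\big((w,h),(w',h')\big)=1+\frac{|w-w'|^2+(h-h')^2}{2hh'} .
\end{equation}
Dropping the term $|w-w'|^2$ gives $|\log(h/h')|\le d$, and then \eqref{eq:halfspace} gives $|w-w'|^2\le 2hh'\cosh d$. Hence for points at distance at most $D$,
\begin{equation}\label{eq:height}
|\log h-\log h'|\le D,\qquad |w-w'|\le h\,(2e^{D}\cosh D)^{1/2}.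
\end{equation}

Take $n=2$ and replace $B$ by the upper half-plane $U$, with base point $i$; radii become geodesic rays from $i$. Fix $\alpha>0$ and let
\[
f(z)=\exp(i\alpha\log z)=e^{-\alpha\varphi}e^{i\alpha s},\qquad z=e^{s+i\varphi},\ 0<\varphi<\pi .
\]
This is a covering map of $U$ onto the annulus $e^{-\alpha\pi}<|w|<1$. Two distinct points with the same image have the form $z$, $e^{2\pi k/\alpha}z$ with $k\neq0$, and by \eqref{eq:height} their distance is at least $2\pi/\alpha$. So $f$ is injective on balls of radius $\pi/\alpha$ and belongs to $\mathcal{F}(2,1,\delta)$ for small $\delta$. Along the two rays from $i$ that follow the imaginary axis, $f$ winds around a circle and has no limit. At every other boundary point $f$ extends continuously. We want a quantity that detects the difference and makes sense for a general map.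

Let $\rho(z)$ be the radius of the largest disc about $f(z)$ on which $f$ has an inverse branch taking $f(z)$ to $z$. Discs in the annulus are simply connected, so $\rho(z)$ is the distance from $f(z)$ to the boundary of the annulus,
\[
\rho(z)=\min\{1-e^{-\alpha\varphi},\,e^{-\alpha\varphi}-e^{-\alpha\pi}\},
\]
which is comparable to $\sin\varphi$, with constants depending on $\alpha$. The semicircle $|z|=e^s$ is a geodesic orthogonal to the imaginary axis $\ell$, and \eqref{eq:halfspace} gives $\cosh d(z,\ell)=\cosh d(z,i|z|)=1/\sin\varphi$. Consider the point $\Psi(z)=(f(z),\rho(z))$ of hyperbolic $3$-space, which records the position and the scale of $f$ at $z$, and let $o=(0,1)$. For $|w|\le1$, $h\le1$ we have $\cosh d(o,(w,h))=(1+|w|^2+h^2)/(2h)$, which is comparable to $1/h$. Therefore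
\[
d(o,\Psi(z))=\log\frac1{\rho(z)}+O(1)=d(z,\ell)+O(1).
\]
On the two bad rays $\Psi$ stays bounded. The opposite behavior forces convergence: if $\Psi$ moves a bounded distance in unit time and its height at time $t$ is at most $Ce^{-ct}$, then by \eqref{eq:height} the value of $f$ moves at most $C'e^{-ct}$ in unit time, and these amounts have a finite sum.

The problem is thus to find a ray along which $d(o,\Psi)$ grows linearly, and the map itself tells us where to go. The largest disc about $f(z)$ touches the boundary of the annulus at a point $e$ with the same argument as $f(z)$. The lift of the segment from $f(z)$ to $e$ keeps $s$ constant: it follows the semicircle $|z|=e^s$ and lands at $e^s$ or $-e^s$. Along it $\rho$ equals the distance from $f$ to $e$, so $\Psi$ descends toward $e$. Suppose that we have followed the bad ray from $i$ to $y=ie^s$, $s>0$. The lifted segment leaves $y$ at a right angle to the direction that points back to $i$. If $y'$ is its point at distance $G$ from $y$, then $\cosh d(i,y')=\cosh s\cosh G$, so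
\[
d(i,y')\ge s+G-\log4,\qquad d(o,\Psi(y'))=G+O(1).
\]
The move from $y$ to $y'$ increases the distance to the base point in the domain and the distance to $o$ in the target by almost the full length $G$.

In the example one move suffices. In general we have no description of the bad directions, so we repeat the move at every scale. Four difficulties appear.
\begin{enumerate}
\item The error terms $O(1)$ must be uniform. They come from compactness of the class $\mathcal{F}(n,K_1,\delta)$ modulo M\"obius maps, which is why Proposition~\ref{prop:inj} (Section~\ref{sec:inj}) is needed.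
\item The point $\Psi$ depends on the choice of $\infty$ and is undefined at poles, and descending toward $e$ increases the distance to $o$ only if $\infty$ lies in the direction of $o$ as seen from the current position. So the point that plays the role of $\infty$ changes from move to move. Section~\ref{sec:Phi} replaces $\Psi$ by a M\"obius equivariant map $\Phi_f$, and Section~\ref{sec:ends} shows that $\Phi_f$ and $\Psi$ agree up to a bounded error at points that are not close to a pole.
\item The lifted segment might lead back toward the base point. Section~\ref{sec:key} shows that one can always find, nearby, a lifted segment that does not.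
\item The moves produce a sequence of points, and we need radii along which $f$ is controlled between consecutive points. This is done in Section~\ref{sec:step}. Each move leaves room for two choices, which gives the dimension bound (Section~\ref{sec:tree}).
\end{enumerate}

\section{Background}\label{sec:background}

\subsection{Quasiconformal embeddings and modulus}\label{sec:qc}

We call an embedding $f$ of a domain $D\subset S^n$ into $S^n$ \emph{$K_1$-qc} if it is $K_1$-quasiconformal in the sense of \cite{V}; it may reverse orientation. By the analytic characterization this holds if and only if, away from $\infty$ and $f^{-1}(\infty)$, the map $f$ lies in $W^{1,n}_{\mathrm{loc}}$ and the singular values $\lambda_1\le\dots\le\lambda_n$ of $Df(x)$ satisfy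
\[
\lambda_n^n\le K_1\lambda_1\cdots\lambda_n,\qquad \lambda_1\cdots\lambda_n\le K_1\lambda_1^n
\]
almost everywhere. The best constants in these two inequalities are the outer and inner dilatations $K_O(f)$ and $K_I(f)$. An embedding that is locally $K_1$-qc is therefore $K_1$-qc. Inverses of $K_1$-qc maps and their compositions with M\"obius maps are $K_1$-qc. We use three theorems.
\begin{enumerate}
\item[(V1)] \cite[\S19]{V} A family of $K_1$-qc maps of a domain, each of which omits two points at chordal distance at least $r$, with $r>0$ fixed, is equicontinuous.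
\item[(V2)] \cite[\S\S21, 37]{V} A locally uniform limit of $K_1$-qc maps of a domain is constant or $K_1$-qc.
\item[(V3)] \cite[\S17]{V} A $K_1$-qc map extends over an isolated boundary point of its domain to a $K_1$-qc map.
\end{enumerate}
If the values at three fixed points of the domain are pairwise $r$-separated for every member of a family of $K_1$-qc maps, the family is equicontinuous: off any two of the three points it is equicontinuous by (V1), and each point of the domain lies off some such pair. By (V3), a qc map of $S^n\setminus\{e\}$ into $S^n$ extends to an embedding $S^n\to S^n$, whose image is open by invariance of domain and compact, hence all of $S^n$. So: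
\begin{enumerate}
\item[(V4)] A qc map of $S^n\setminus\{e\}$ into $S^n$ omits exactly one point. In particular no qc map of $\mathbb{R}^n$ has bounded image, and a qc map of $S^n\setminus\{e\}$ into $\mathbb{R}^n$ is onto $\mathbb{R}^n$.
\end{enumerate}

Let $f$ be a $K$-quasimeromorphic local homeomorphism. Away from poles $\lambda_n^n\le K\lambda_1\cdots\lambda_n\le K\lambda_1\lambda_n^{n-1}$, so $\lambda_n\le K\lambda_1$ and $\lambda_1\cdots\lambda_n\le K^{n-1}\lambda_1^n$. Hence $f$ is locally $K^{n-1}$-qc off its poles. The poles are isolated, and after composition with an inversion (V3) shows that $f$ is $K^{n-1}$-qc near them as well.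

The following lemma spreads compactness from one ball to the whole space.

\begin{lemma}\label{lem:chain}
Let $M$ be $\mathbb{R}^n$ or $B$, covered by open balls $B_0,B_1,\dots$ such that each $B_k$, $k\ge1$, meets some $B_i$ with $i<k$. Let $f_j$ be maps into $S^n$ such that, for each $k$, $f_j$ is defined and $K_1$-qc on $B_k$ for all large $j$. Suppose that the values of $f_j$ at three fixed points of $B_0$ are pairwise $r$-separated, with $r>0$ independent of $j$. Then a subsequence converges locally uniformly in $M$ to a locally $K_1$-qc local homeomorphism $M\to S^n$.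
\end{lemma}

\begin{proof}
On $B_0$ the sequence is equicontinuous, so by the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly; the limit is not constant and hence is $K_1$-qc by (V2). Suppose that a subsequence converges to a $K_1$-qc map on each of $B_0,\dots,B_{k-1}$. Choose three points in $B_k\cap B_i$, $i<k$. The limit takes distinct values at them, so the values of $f_j$ are uniformly separated for large $j$, and the same argument gives a further subsequence that converges on $B_k$ to a $K_1$-qc map. The diagonal subsequence has the required property.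
\end{proof}

The balls of a fixed radius with centers in a countable dense set can be listed in this way, starting from any one of them and allowing repetitions, because in a connected space each of them is joined to $B_0$ by a finite chain of overlapping balls.

The \emph{modulus} of a family $\Gamma$ of paths $[a,b]\to\mathbb{R}^n$ is $\operatorname{Mod}\Gamma=\inf\int_{\mathbb{R}^n}\varrho^n\,dx$, the infimum over \emph{admissible} $\varrho$, that is, Borel functions $\varrho\ge0$ with $\int_\gamma\varrho\,ds\ge1$ for every rectifiable $\gamma\in\Gamma$.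
\begin{enumerate}
\item[(M1)] If every path of $\Gamma$ has a subpath in $\Gamma'$, then $\operatorname{Mod}\Gamma\le\operatorname{Mod}\Gamma'$, since functions admissible for $\Gamma'$ are admissible for $\Gamma$.
\item[(M2)] If every path of $\Gamma$ joins $B(0,k)$ to the sphere $|x|=R>k$, then $\operatorname{Mod}\Gamma\le\omega_{n-1}(\log(R/k))^{1-n}$, where $\omega_{n-1}$ is the area of $S^{n-1}$; take $\varrho=1/(|x|\log(R/k))$ on $k<|x|<R$ and $\varrho=0$ elsewhere.
\item[(M3)] (Poletsky's inequality, \cite[II.8.1]{R}) If $f:G\to\mathbb{R}^n$ is a nonconstant quasiregular map and $\Gamma$ is a family of paths in $G$, then $\operatorname{Mod}f\Gamma\le K_I(f)\operatorname{Mod}\Gamma$.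
\end{enumerate}

\subsection{Lifting paths through a local homeomorphism}\label{sec:lift}

Let $f:M\to N$ be a local homeomorphism of manifolds. A \emph{section} of $f$ over $W\subset N$ is a continuous map $g:W\to M$ with $f\circ g=\mathrm{id}$; it is a section \emph{through} $y$ if $g(f(y))=y$. A section over a domain agrees locally with local inverses of $f$, so it is an open embedding, and it is $K_1$-qc if $f$ is locally $K_1$-qc.
\begin{enumerate}
\item[(L1)] Lifts of a path with a given initial point are unique, and two sections over a connected set that agree at a point coincide: the set where they agree is closed, and it is open by local injectivity.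
\item[(L2)] If $\alpha:[0,\tau]\to N$ has a lift $\tilde\alpha$ on $[0,\tau)$ that does not extend to a lift on $[0,\tau]$, then $\tilde\alpha(t)$ leaves every compact subset of $M$ as $t\to\tau$.
\item[(L3)] Let $\alpha_u:[0,T]\to N$ be paths that depend continuously on a parameter $u$, and let $x(u)\in f^{-1}(\alpha_u(0))$ be continuous in $u$. The set $\mathcal{O}$ of pairs $(u,\tau)$ for which $\alpha_u|[0,\tau]$ has a lift $\tilde\alpha_u$ from $x(u)$ is open, and $(u,\tau)\mapsto\tilde\alpha_u(\tau)$ is continuous on $\mathcal{O}$. If the parameter space is compact and $\mathcal{O}$ is not everything, then $\tau$ attains a minimum on the complement of $\mathcal{O}$, and the minimum is positive.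
\end{enumerate}
To prove (L2), suppose that $\tilde\alpha(t_k)\to x$ with $t_k\to\tau$. Then $f(x)=\alpha(\tau)$. Let $f$ map a neighborhood $N_x$ of $x$ homeomorphically onto an open set $W$. For large $k$ we have $\tilde\alpha(t_k)\in N_x$ and $\alpha([t_k,\tau])\subset W$, and $(f|N_x)^{-1}\circ\alpha$ extends the lift to $\tau$. To prove (L3), let $(u_0,\tau_0)\in\mathcal{O}$. Subdivide $[0,\tau_0]$ at points $t_0\le\dots\le t_m$ so that $\tilde\alpha_{u_0}([t_{i-1},t_i])$ lies in an open set $N_i$ on which $f$ is injective. For $u$ near $u_0$, the path $\alpha_u$ maps $[t_{i-1},t_i]$ into $f(N_i)$ and maps a slightly longer last interval into $f(N_m)$. By induction on $i$, for $u$ near $u_0$ the lift enters the $i$th interval in $N_i$ and equals $(f|N_i)^{-1}\circ\alpha_u$ on it, which is continuous in both variables. The last assertion holds because the complement of $\mathcal{O}$ is compact and misses $\tau=0$.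

\begin{lemma}\label{lem:maxball}
Let $M\subset\mathbb{R}^n$ be a domain, $f:M\to S^n$ a local homeomorphism, and $y\in M$ a point with $f(y)\neq\infty$. Let $\rho$ be the supremum of the radii $r$ for which $f$ has a section through $y$ over the Euclidean ball $B(f(y),r)$. Then $f$ has a section $g$ through $y$ over $B(f(y),\rho)$. If $\rho<\infty$, there is $e$ with $|e-f(y)|=\rho$ such that $g\big(f(y)+t(e-f(y))\big)$ leaves every compact subset of $M$ as $t\to1$.
\end{lemma}

\begin{proof}
The sections over smaller balls fit together by (L1). Let $\rho<\infty$ and apply (L3) to the paths $\alpha_u(t)=f(y)+tu$, $u\in S^{n-1}$, $0\le t\le\rho+1$, with $x(u)=y$. If all $\alpha_u$ lift on $[0,r)$, the lifts define a section over $B(f(y),r)$: it is continuous off the center by (L3), and near the center it equals the local inverse by (L1). Hence $\mathcal{O}$ is not everything, and the minimum $\tau_0$ in (L3), attained at some $u_0$, satisfies $\tau_0\le\rho$. The section $g$ lifts all $\alpha_u$ on $[0,\rho)$, so $\tau_0\ge\rho$. Now apply (L2) to $\alpha_{u_0}|[0,\rho]$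 and put $e=f(y)+\rho u_0$.
\end{proof}

\subsection{Hyperbolic geometry and M\"obius maps}\label{sec:hyp}

For $v\in S^{n-1}$ and $r\ge0$ let $v_r$ be the point of the radius $[0,v)$ with $d(0,v_r)=r$. For $v,w\in S^{n-1}$ at angle $\theta$ the law of cosines reads
\begin{equation}\label{eq:cos}
\cosh d(v_r,w_s)=\cosh r\cosh s-\sinh r\sinh s\cos\theta=\cosh(r-s)+2\sinh r\sinh s\sin^2\tfrac\theta2 .
\end{equation}
For $y\in B$ and $z\in S^{n-1}$, $[y,z)$ is the geodesic ray from $y$ to $z$. An isometry that takes $y$ to $0$ turns these rays into radii, so they depend continuously on $z$, locally uniformly in the arc length. Isometries of $B$ are restrictions of M\"obius maps. We also need: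
\begin{enumerate}
\item[(H1)] Every point of $[y,z)$ is within $d(y,y')$ of $[y',z)$. Indeed, in the half-space model with $z=\infty$ the rays are $(w,he^t)$ and $(w',h'e^t)$, and by \eqref{eq:halfspace} the distance between these points is nonincreasing in $t$.
\item[(H2)] (Morse lemma, \cite[III.H.1.7]{BH}) For $\Lambda\ge1$ there is $H(\Lambda)$ such that, if $c:[a,b]\to B$ satisfies $\Lambda^{-1}|s-s'|-\Lambda\le d(c(s),c(s'))\le\Lambda|s-s'|+\Lambda$, then the image of $c$ and the geodesic segment $[c(a),c(b)]$ have Hausdorff distance at most $H(\Lambda)$.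
\end{enumerate}

Let $\mathcal{M}$ be the full M\"obius group of $S^n$. It acts by isometries on $\mathbb{H}^{n+1}=\mathbb{R}^n\times(0,\infty)$, whose metric we also denote by $d$; a similarity $w\mapsto\mu Rw+a$ of $\mathbb{R}^n$ acts by $(w,h)\mapsto(\mu Rw+a,\mu h)$. Let $o=(0,1)$. In the ball model with center $o$ the stabilizer of $o$ is $O(n+1)$; it acts on $S^n$ by chordal isometries and is transitive on $S^n$ and on each sphere about $o$.

\begin{lemma}\label{lem:mob}
Let $A\in\mathcal{M}$ and $D=d(o,Ao)$.
\begin{enumerate}
\item[(a)] $e^{-D}\chi(a,b)\le\chi(Aa,Ab)\le e^{D}\chi(a,b)$ for $a,b\in S^n$.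
\item[(b)] The cross ratio $\chi(a,b)\chi(a',b')/\big(\chi(b,a')\chi(a,b')\big)$ of four distinct points is invariant under $A$.
\item[(c)] There are $N,a^+\in S^n$ such that $\chi(Aw,a^+)\le4e^{-D}/\eta$ whenever $\chi(w,N)\ge\eta>0$. If $D>0$, then $a^+$ is the endpoint of the ray from $o$ through $Ao$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\tau(w)=\mu w$ with $\mu=e^{-D}$. Then $\tau o=(0,e^{-D})$ lies on the ray from $o$ to $0$ at distance $D$ from $o$. Choose $R_1\in O(n+1)$ with $R_1\tau o=Ao$; then $R_2=\tau^{-1}R_1^{-1}A$ fixes $o$, and $A=R_1\tau R_2$. It suffices to prove (a) and (b) for $\tau$. Put $k(a)=\big(\mu(1+|a|^2)/(1+\mu^2|a|^2)\big)^{1/2}$ and $k(\infty)=\mu^{-1/2}$. Then $\chi(\tau a,\tau b)=k(a)k(b)\chi(a,b)$ and $\mu^{1/2}\le k\le\mu^{-1/2}$. This gives (a), and in (b) the factors cancel. For (c) let $N=R_2^{-1}\infty$ and $a^+=R_10$. If $\chi(w,N)\ge\eta$, then $w'=R_2w$ satisfies $\chi(w',\infty)\ge\eta$, so $|w'|\le2/\eta$ and $\chi(Aw,a^+)=\chi(\tau w',0)\le2\mu|w'|\le4e^{-D}/\eta$.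
\end{proof}

For $p\in\mathbb{H}^{n+1}$ the \emph{visual metric} from $p$ is $\chi_p(a,b)=\chi(Aa,Ab)$, where $A\in\mathcal{M}$ and $Ap=o$. It does not depend on the choice of $A$, and $\chi_{Ap}(Aa,Ab)=\chi_p(a,b)$ for all $A\in\mathcal{M}$. For $p=(w,h)$ we may take $A(x)=(x-w)/h$, so $\chi_p(a,b)$ is continuous in $(p,a,b)$. Lemma~\ref{lem:mob}(a) gives
\begin{equation}\label{eq:visual}
\chi_{p'}\le e^{d(p,p')}\chi_p .
\end{equation}

Three distinct points of $S^n$ determine a point of $\mathbb{H}^{n+1}$ from which they look well separated. Let $\omega_0,\omega_1,\omega_2$ be the cube roots of unity in the first coordinate plane of $\mathbb{R}^n$; their mutual chordal distances are $\sqrt3$. Any ordered triple of distinct points can be moved to $(0,e_1,\infty)$ by a rotation of $S^n$ followed by a similarity, and these maps can be chosen to depend continuously on the triple, locally. So $\mathcal{M}$ is transitive on triples. A M\"obius map that fixes $0,e_1,\infty$ is a linear isometry of $\mathbb{R}^n$ fixing $e_1$, and it fixes the hyperbolic plane $\mathbb{R}e_1\times(0,\infty)$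 pointwise. Consequently a map that fixes $\omega_0,\omega_1,\omega_2$ fixes the hyperbolic plane bounded by the circle through them, which contains $o$. We may therefore define the \emph{center} of a triple by
\[
\operatorname{cen}(A\omega_0,A\omega_1,A\omega_2)=Ao\qquad(A\in\mathcal{M});
\]
it is the incenter of the ideal triangle with these vertices. The center is continuous and $\mathcal{M}$-equivariant, and:
\begin{enumerate}
\item[(C1)] A triple with center $o$ is the image of $(\omega_0,\omega_1,\omega_2)$ under $O(n+1)$, so it is pairwise $\sqrt3$-separated.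
\item[(C2)] If a triple is pairwise $c$-separated, its center is within $C(c)$ of $o$, because such triples form a compact set.
\end{enumerate}

\section{Uniform local injectivity in dimension $n\ge3$}\label{sec:inj}

If Proposition~\ref{prop:inj} failed, rescaling at points of small injectivity radius would produce a noninjective locally qc local homeomorphism $\mathbb{R}^n\to S^n$. Lemma~\ref{lem:zorich} excludes such maps. Its proof plays two estimates against each other: paths that tend to $\infty$ in $\mathbb{R}^n$ form a family of modulus zero, while arcs that join two given points on each sphere of a concentric family have positive modulus. The second estimate holds because the exponent $n$ exceeds the dimension $n-1$ of the spheres.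

\begin{lemma}\label{lem:cap}
Let $n\ge3$. There is $b_n>0$ with the following property. Let $S\subset\mathbb{R}^n$ be a sphere of radius $t$, let $a\neq w$ be points of $S$, and let $V\subset S$ be either an open cap with $a\in V$ and $w\in\partial V$, or $V=S\setminus\{w\}$. Let $\Gamma(V)$ be the family of circular arcs in $S$ from $a$ to $w$ that lie in $V$ except for the endpoint $w$. If $\varrho\ge0$ is Borel and $\int_\beta\varrho\,ds\ge1$ for all $\beta\in\Gamma(V)$, then $\int_S\varrho^n\,dS\ge b_n/t$.
\end{lemma}

\begin{proof}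
Stereographic projection from $w$ makes $S\setminus\{w\}$ isometric to $\mathbb{R}^{n-1}$ with the metric $\sigma|dy|$, $\sigma(y)=2t/(1+|y|^2)$. Let $p$ correspond to $a$. The set $V$ becomes a half-space containing $p$ or all of $\mathbb{R}^{n-1}$. So for all $u$ in a closed hemisphere $H\subset S^{n-2}$ the ray $p+su$, $s\ge0$, lies in $V$ and represents an arc of $\Gamma(V)$. Write $\varrho\sigma=\big(\varrho\,\sigma^{(n-1)/n}s^{(n-2)/n}\big)\big(\sigma^{1/n}s^{-(n-2)/n}\big)$ and apply H\"older's inequality with exponents $n$ and $n/(n-1)$ along the ray: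
\[
1\le\int_0^\infty\varrho^n\sigma^{n-1}s^{n-2}\,ds\cdot I(u)^{n-1},\qquad I(u)=\int_0^\infty\sigma(p+su)^{\frac1{n-1}}s^{-\frac{n-2}{n-1}}\,ds .
\]
We bound $I(u)$ independently of $p$. With $c=-p\cdot u$ we have $|p+su|^2\ge(s-c)^2$, so
\[
I(u)\le(2t)^{\frac1{n-1}}\int_{\mathbb{R}}\varphi(s-c)\psi(s)\,ds,\qquad\varphi(s)=(1+s^2)^{-\frac1{n-1}},\quad\psi(s)=|s|^{-\frac{n-2}{n-1}} .
\]
Both functions are nonincreasing in $|s|$. If $|s|\le|s-c|$ then $\varphi(s-c)\le\varphi(s)$, and otherwise $\psi(s)\le\psi(s-c)$; thus $\varphi(s-c)\psi(s)\le(\varphi\psi)(s)+(\varphi\psi)(s-c)$. The product $\varphi\psi$ is integrable, with exponent $(n-2)/(n-1)<1$ at $0$ and $n/(n-1)>1$ at infinity. Hence $I(u)^{n-1}\le C_nt$. Since $dS=\sigma^{n-1}s^{n-2}\,ds\,du$ in polar coordinates about $p$, integration of $\int_0^\infty\varrho^n\sigma^{n-1}s^{n-2}\,ds\ge1/(C_nt)$ over $u\in H$ gives the claim.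
\end{proof}

\begin{lemma}\label{lem:zorich}
Let $n\ge3$ and let $f:\mathbb{R}^n\to S^n$ be a locally $K_1$-qc local homeomorphism. Then $f$ is injective.
\end{lemma}

\begin{proof}
After composition with a M\"obius map, $f(0)=0$. Let $g$ be the section through $0$ over the maximal ball $B(0,r)$ of Lemma~\ref{lem:maxball}. If $r=\infty$, then $g$ is onto $\mathbb{R}^n$ by (V4), and $f=g^{-1}$. Let $r<\infty$, and let $e$, $|e|=r$, be such that $\gamma(s)=g(se)\to\infty$ as $s\to1$. The plan is to extend the inverse branch over small spheres about $e$ and to show that $f$ maps the inside of the lifted sphere homeomorphically onto the outside of the small sphere.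

For $0<t<r$ let $S_t$ be the sphere of radius $t$ about $e$, let $s_t=1-t/r$, $a_t=s_te\in S_t$ and $x_t=\gamma(s_t)$, so that $f(x_t)=a_t$. Let $a_t^*$ be the antipode of $a_t$ on $S_t$. For $u$ in the sphere $S^{n-2}$ of unit tangent directions at $a_t$, let $\alpha_u:[0,\pi]\to S_t$ be the great semicircle from $a_t$ to $a_t^*$ in direction $u$, parametrized by angle. Call $t$ \emph{regular} if all $\alpha_u$ lift on $[0,\pi]$ from $x_t$, and \emph{singular} otherwise.

\emph{Step 1: a singular sphere carries a full family of arcs with unbounded lifts.} Let $t$ be singular. By (L3) there is a smallest $\theta\in(0,\pi]$ such that some $\alpha_u|[0,\theta]$ does not lift. Fix such a $u$ and put $w_t=\alpha_u(\theta)$. As in the proof of Lemma~\ref{lem:maxball}, the lifts on $[0,\theta)$ define a section $h$ over the open cap $V_t$ of angular radius $\theta$ about $a_t$, where $V_t=S_t\setminus\{a_t^*\}$ if $\theta=\pi$. Let $\beta:[0,1]\to S_t$ be a path from $a_t$ to $w_t$ with $\beta([0,1))\subset V_t$. We claim that $h(\beta(\tau))\to\infty$ as $\tau\to1$.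

Otherwise $h(\beta(\tau_k))\to x\in\mathbb{R}^n$ for some $\tau_k\to1$, and $f(x)=w_t$. Let $\psi$ be the local inverse of $f$ at $x$, restricted to a small open cap $U\subset S_t$ about $w_t$. For large $k$ the points $\psi(\beta(\tau_k))$ and $h(\beta(\tau_k))$ lie in a neighborhood of $x$ where $f$ is injective, so they are equal. The set $U\cap V_t$ is connected. If $\theta<\pi$, stereographic projection from $a_t^*\notin\overline U\cup\overline{V_t}$ turns it into an intersection of two balls. If $\theta=\pi$, it is a punctured cap, which is connected because $\dim S_t=n-1\ge2$. By (L1), $\psi=h$ on $U\cap V_t$. Then the lift $h\circ\alpha_u$ converges to $x$ at $\theta$, so $\alpha_u|[0,\theta]$ lifts, a contradiction.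

\emph{Step 2: almost every $t$ is regular.} Fix $t_0\in(0,r)$ and $k$ with $\gamma([0,s_{t_0}])\subset B(0,k)$. Let $\Gamma$ be the union of the families $\Gamma(V_t)$ of Lemma~\ref{lem:cap}, with $a=a_t$ and $w=w_t$, over all singular $t\in(t_0,r)$. Let $R>k$. By Step~1 the lift of each arc of $\Gamma$ starts at $x_t\in B(0,k)$ and has an initial closed subpath that ends on the sphere $|x|=R$; let $\tilde\Gamma_R$ be the family of these subpaths. They lie in the domain $G=\mathbb{R}^n\setminus f^{-1}(\infty)$, where $f$, composed with a reflection if it reverses orientation, is quasiregular with $K_I\le K_1$. By (M1), (M3) and (M2),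
\[
\operatorname{Mod}\Gamma\le\operatorname{Mod}f\tilde\Gamma_R\le K_1\omega_{n-1}\big(\log(R/k)\big)^{1-n}\to0\qquad(R\to\infty).
\]
Given $\varepsilon>0$, let $\varrho$ be admissible for $\Gamma$ with $\int\varrho^n\,dx\le\varepsilon$, and put $\phi(t)=\int_{S_t}\varrho^n\,dS$. Then $\phi$ is measurable and $\int_0^r\phi\,dt\le\varepsilon$. By Lemma~\ref{lem:cap} the singular $t\in(t_0,r)$ lie in $\{\phi\ge b_n/r\}$, a set of measure at most $\varepsilon r/b_n$. Let $\varepsilon\to0$ and then $t_0\to0$.

\emph{Step 3: a regular sphere lifts to a sphere that encloses $0$.} Let $t$ be regular. By (L3) the map $(u,\tau)\mapsto\tilde\alpha_u(\tau)$ is continuous on $S^{n-2}\times[0,\pi]$. The endpoints $\tilde\alpha_u(\pi)$ lie in the discrete set $f^{-1}(a_t^*)$, and $S^{n-2}$ is connected because $n\ge3$; so the endpoint does not depend on $u$. The map $(u,\tau)\mapsto\alpha_u(\tau)$ is a quotient map of the compact space $S^{n-2}\times[0,\pi]$ onto $S_t$ and the lifts are constant on its fibers, so they define a section $h_t$ over $S_t$ with $h_t(a_t)=x_t$. The image $\Sigma_t=h_t(S_t)$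 is a topological sphere. By the Jordan--Brouwer theorem $\mathbb{R}^n\setminus\Sigma_t$ has a bounded component $D_t$ and an unbounded component $D_t'$, both with boundary $\Sigma_t$.

Let $x\in\Sigma_t$ and let $\psi:D\to N$ be a local inverse of $f$ at $x$ on a ball $D$ about $f(x)$ of radius less than $t$. By (L1), $\psi=h_t$ on the cap $S_t\cap D$. A point $h_t(a)\in N$ has $a\in S_t\cap D$ and so equals $\psi(a)$; hence $N\cap\Sigma_t=\psi(S_t\cap D)$. The sets $D\cap B(e,t)$ and $D\setminus\overline B(e,t)$ are connected: the first is convex, and inversion in $S_t$ turns the second into an intersection of two balls. So $N\setminus\Sigma_t$ is the union of the connected sets $N^-=\psi(D\cap B(e,t))$ and $N^+=\psi(D\setminus\overline B(e,t))$. Since $x\in\partial D_t\cap\partial D_t'$, one of them lies in $D_t$ and the other in $D_t'$. Which case occurs is locally constant along $\Sigma_t$, because for $x'\in N\cap\Sigma_t$ the set $N^+$ at $x'$ meets the set $N^+$ at $x$. So the same case occurs along all of $\Sigma_t$, and we determine it at $x_t$.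

For $0\le s<1$ we have $f(\gamma(s))=se\in S_t$ only if $s=s_t$. So $\gamma((s_t,1))$ misses $\Sigma_t$, and it is unbounded; it lies in $D_t'$. For $s>s_t$ close to $s_t$ we have $se\in B(e,t)$ and $\gamma(s)\in N^-$. Hence $N^-\subset D_t'$ and $N^+\subset D_t$ everywhere. For $s<s_t$ close to $s_t$ we have $\gamma(s)\in N^+\subset D_t$, and $\gamma([0,s_t))$ misses $\Sigma_t$; therefore $0=\gamma(0)\in D_t$.

\emph{Step 4: gluing.} Let $Y$ be the compact connected Hausdorff space obtained by gluing $\overline B(e,t)$ to $\overline{D_t}$ along $h_t$, and let $F:Y\to S^n$ equal $f$ on $\overline{D_t}$ and the identity on $\overline B(e,t)$. Near a glued point, $f$ maps $N\cap\overline{D_t}=N^+\cup(N\cap\Sigma_t)$ homeomorphically onto $D\setminus B(e,t)$, so $F$ maps the union of this set and $D\cap\overline B(e,t)$ homeomorphically onto $D$. Thus $F$ is a local homeomorphism of a compact space, hence a covering map, and a homeomorphism since $S^n$ is simply connected. So $f$ maps $D_t$ homeomorphically onto $S^n\setminus\overline B(e,t)$, and the inverse sends $0$ to $0$.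 Let $t\to0$ through regular values. By (L1) the inverses agree on their common domains and define a section $h:S^n\setminus\{e\}\to\mathbb{R}^n$. It is qc, so it is onto $\mathbb{R}^n$ by (V4), and $f=h^{-1}$ is injective.
\end{proof}

\begin{remark}
For $n=2$ take $f(z)=e^z-1$. Then $r=1$, $e=-1$, $x_t=\log t$, every $t$ is regular, and the two semicircles lift to segments with different endpoints $\log t\pm i\pi$: Step~3 fails because $S^0$ is not connected. Proposition~\ref{prop:inj} fails as well, since $z\mapsto e^{jz}$ takes the same value at $\pm\pi i/j$.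
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:inj}]
For $f$ as in the proposition let $i_f(x)>0$ be the supremum of the $r$ for which $f$ is injective on $B_h(x,r)$. Since $B_h(x',r-d(x,x'))\subset B_h(x,r)$, the function $i_f$ is either identically $\infty$ or finite and $1$-Lipschitz. It suffices to show that $\iota=\inf_{f,x}i_f(x)>0$, for then $\delta=\min\{1,\iota/8\}$ works. Suppose that $\iota=0$. After precomposition with isometries there are $f_j$ with $i_{f_j}(0)\to0$.

Rescaling at $0$ is not enough, because $i_{f_j}$ may be much smaller at nearby points. We move to a point where $i_{f_j}$ is nearly minimal on a ball that is large compared to its value. The function $y\mapsto i_{f_j}(y)/(1-d(0,y))$ is continuous on $B_h(0,1)$ and tends to $\infty$ at the boundary. Let $y_j$ be a minimum point and $m_j\le i_{f_j}(0)$ the minimum, so $m_j\to0$. Put $\varepsilon_j=i_{f_j}(y_j)=m_j(1-d(0,y_j))\le m_j$. If $d(y,y_j)\le\varepsilon_j/(2m_j)=(1-d(0,y_j))/2$, then $1-d(0,y)\ge(1-d(0,y_j))/2$, and so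
\begin{equation}\label{eq:ilower}
i_{f_j}(y)\ge m_j(1-d(0,y))\ge\varepsilon_j/2 .
\end{equation}
Let $T_j$ be an isometry of $B$ with $T_j0=y_j$, and let $F_j(u)=f_j(T_j(\varepsilon_ju))$ for $|u|\le R_j=1/(6m_j)$; here $R_j\to\infty$ and $\varepsilon_j|u|\le1/6$. On $|x|\le1/6$ the hyperbolic density lies between $2$ and $3$. So $d(0,\varepsilon_ju)\le3\varepsilon_jR_j=\varepsilon_j/(2m_j)$, and \eqref{eq:ilower} applies to $y=T_j(\varepsilon_ju)$. If $|u|\le R_j-1$ and $|u'-u|<1/8$, then $d(\varepsilon_ju,\varepsilon_ju')\le3\varepsilon_j/8<\varepsilon_j/2$. Thus $F_j$ is injective, hence $K_1$-qc, on $B(u,1/8)$. On the other hand $f_j\circ T_j$ is not injective on $B_h(0,2\varepsilon_j)\subset B(0,\varepsilon_j)$, so there are $u_j\neq u_j'$ in $B(0,1)$ with $F_j(u_j)=F_j(u_j')$.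

Compose with M\"obius maps so that $F_j$ takes three fixed points of $B(0,1/8)$ to $\omega_0,\omega_1,\omega_2$. By Lemma~\ref{lem:chain}, with balls of radius $1/8$, a subsequence converges locally uniformly to a locally $K_1$-qc local homeomorphism $F:\mathbb{R}^n\to S^n$, which is injective by Lemma~\ref{lem:zorich}. Along a further subsequence $u_j\to u$ and $u_j'\to u'$. Then $F(u)=F(u')$, so $u=u'$ and $|u_j-u_j'|<1/8$ for large $j$. This contradicts the injectivity of $F_j$ on $B(u_j,1/8)$.
\end{proof}

\section{The map $\Phi_f$}\label{sec:Phi}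

From now on $n\ge2$ and $\mathcal{F}=\mathcal{F}(n,K_1,\delta)$ is fixed. The letters $C,c$ denote positive constants that depend only on $n,K_1,\delta$ and may change from line to line; numbered constants keep their values. The class $\mathcal{F}$ is invariant under $f\mapsto A\circ f\circ T$ for $A\in\mathcal{M}$ and isometries $T$ of $B$.

A map $f\in\mathcal{F}$ need not omit any value, so $\mathcal{F}$ has no compactness until the M\"obius freedom in the target is removed. At each point $x$ we remove it with the images of three points near $x$. Fix distinct points $p_0,p_1,p_2\in B_h(0,\delta)$, and for each $x\in B$ fix an isometry $T_x$ of $B$ with $T_x0=x$, where $T_0=\mathrm{id}$. Since $f$ is injective on $B_h(x,\delta)$, we may define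
\[
\Phi_f(x)=\operatorname{cen}\big(f(T_xp_0),f(T_xp_1),f(T_xp_2)\big)\in\mathbb{H}^{n+1},\qquad\mathcal{F}_0=\{f\in\mathcal{F}:\Phi_f(0)=o\}.
\]
Then $\Phi_{A\circ f}=A\circ\Phi_f$ for $A\in\mathcal{M}$. For each $x$ choose $A_x\in\mathcal{M}$ with $A_x\Phi_f(x)=o$ and put
\[
f^x=A_x\circ f\circ T_x\in\mathcal{F}_0 .
\]
This is the map $f$ as seen from $x$ in the domain and from $\Phi_f(x)$ in the target. The map $\Phi_f$ need not be continuous in $x$; only its coarse behavior matters.

\begin{example}
Replace $B$ by the half-space $\{x_n>0\}$ with base point $e_n$, take $T_x(u)=x_nu+(x-x_ne_n)$, and let $f$ be the inclusion into $\overline{\mathbb{R}}^n$. By equivariance $\Phi_f(x)=T_x\operatorname{cen}(p_0,p_1,p_2)$, which is at constant distance from $T_x(e_n,1)=(x,x_n)$. This is the point $\Psi(x)$ of Section~\ref{sec:model}: it lies over $f(x)$, at the height of the largest ball on which the inverse exists.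
\end{example}

\begin{lemma}\label{lem:compact}
$\mathcal{F}_0$ is compact in the topology of locally uniform convergence, and $f\mapsto\Phi_f(x)$ is continuous on $\mathcal{F}$ for each fixed $x$.
\end{lemma}

\begin{proof}
The second statement follows from the continuity of the center. Let $f_j\in\mathcal{F}_0$. By (C1) the values at $p_0,p_1,p_2$ are $\sqrt3$-separated. Lemma~\ref{lem:chain}, with hyperbolic balls of radius $8\delta$ and $B_0=B_h(0,8\delta)$, gives a subsequence that converges to a local homeomorphism $f$. On every ball $B_h(x,8\delta)$ the map $f$ is a nonconstant limit of $K_1$-qc maps, hence $K_1$-qc by (V2). So $f\in\mathcal{F}$, and $\Phi_f(0)=o$ by continuity.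
\end{proof}

Compactness makes local injectivity quantitative. For $0<\omega\le\delta$ and $\Lambda\ge0$ let $m(\omega,\Lambda)$ be the infimum of $\chi(g(s),g(s'))$ over all $g\in\mathcal{F}_0$ and all $s,s'$ with $d(s,s')\ge\omega$ that lie in a common ball $\overline B_h(c,4\delta)$ with $d(0,c)\le\Lambda$. The infimum is taken over a compact set of data $(g,c,s,s')$, and the function is continuous and, by injectivity on $B_h(c,8\delta)$, positive. So $m(\omega,\Lambda)>0$, and $m$ depends only on $\omega,\Lambda,n,K_1,\delta$. Put $m_0=m(\delta,\delta)$.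

\begin{lemma}\label{lem:trap}
Let $g\in\mathcal{F}_0$ and $d(0,s)\le\delta$. Then $\chi(g(s),g(s'))\ge m_0$ whenever $d(s,s')=\delta$. Consequently a path in $B$ that starts at $s$ and whose image under $g$ stays at chordal distance less than $m_0$ from $g(s)$ does not leave $B_h(s,\delta)$.
\end{lemma}

\begin{proof}
Take $c=s$ in the definition of $m(\delta,\delta)$. A path that leaves $B_h(s,\delta)$ passes through a point $s'$ with $d(s,s')=\delta$.
\end{proof}

\begin{lemma}\label{lem:lip}
There is $C_1$ such that for $f\in\mathcal{F}$ and $x,y\in B$: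
\begin{enumerate}
\item[(a)] if $d(x,y)\le2\delta$ and $T$ is any isometry of $B$ with $T0=y$, then $\Phi_f(x)$ is within $C_1$ of $\operatorname{cen}(f(Tp_0),f(Tp_1),f(Tp_2))$;
\item[(b)] $d(\Phi_f(x),\Phi_f(y))\le C_1\big(1+d(x,y)/\delta\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The points $T_x^{-1}Tp_i$ lie in $B_h(0,3\delta)$ and have the same mutual distances as the $p_i$; let $\omega_0\le\delta$ be a positive lower bound for these. Their images $A_xf(Tp_i)$ under $f^x$ are $m(\omega_0,0)$-separated, so by (C2) the center of the images is within some $C_1$ of $o$. Apply $A_x^{-1}$. (b) Part (a) with $T=T_y$ gives the bound $C_1$ for $d(x,y)\le2\delta$. Divide $[x,y]$ into at most $1+d(x,y)/\delta$ segments of length at most $2\delta$.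
\end{proof}

\section{Ends and their trajectories}\label{sec:ends}

Let $f\in\mathcal{F}$ and $y\in B$ with $f(y)\neq\infty$. Let $\rho=\rho_f(y)$ and $g$ be the radius and the section of Lemma~\ref{lem:maxball}. The section is a $K_1$-qc map into $B$, so $\rho<\infty$ by (V4). A point $e$ as in Lemma~\ref{lem:maxball} is called an \emph{end} for $y$, and
\[
y_s=g\big(e+e^{-s}(f(y)-e)\big),\qquad s\ge0,
\]
is its \emph{trajectory}; it starts at $y$ and leaves every compact subset of $B$. We have $|f(y_s)-e|=\rho e^{-s}$ and $B(f(y_s),\rho e^{-s})\subset B(f(y),\rho)$, so $\rho_f(y_s)\ge\rho e^{-s}$. A section through $y_s$ over a larger ball would lift the closed segment $[f(y_s),e]$, and by (L1) the trajectory would converge in $B$. Hence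
\begin{equation}\label{eq:rho}
\rho_f(y_s)=|f(y_s)-e|=\rho e^{-s},
\end{equation}
and $e$ is an end for $y_s$ whose trajectory is the tail of the trajectory of $y$.

\begin{lemma}\label{lem:section}
There is $c_1\in(0,1)$ such that, if $g$ is a section of $f\in\mathcal{F}$ through $y$ over $B(f(y),r)$, then $d(g(w),y)<\delta$ for $|w-f(y)|\le c_1r$. For $\theta<1$ there is $C(\theta)$ such that $d(g(w),y)\le C(\theta)$ for $|w-f(y)|\le\theta r$.
\end{lemma}

\begin{proof}
The maps $u\mapsto T_y^{-1}g(f(y)+ru)$ from the unit ball into $B$ are $K_1$-qc, fix $0$, and omit $\infty$ and $e_1$. By (V1) they are equicontinuous at $0$, which gives $c_1$. For the second part, every point $w'$ of the segment $[f(y),w]$ has $B(w',(1-\theta)r)\subset B(f(y),r)$. Apply the first part to the restrictions of $g$ to these balls, in at most $1+\theta/(c_1(1-\theta))$ steps of length at most $c_1(1-\theta)r$.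
\end{proof}

Near a pole, $\rho_f(y)$ is comparable to $|f(y)|$ rather than to the scale recorded by $\Phi_f(y)$, so $\Phi_f(y)$ and $(f(y),\rho_f(y))$ cannot be close in general: for $f(x)=x/|x|^2$ we have $\rho_f(y)=|f(y)|-1\to\infty$ as $y\to0$, while $\Phi_f(y)$ stays bounded. We exclude such points. For $0<\eta\le1$, call $y$ \emph{$\eta$-good} for $f$ if
\[
\chi_{\Phi_f(y)}(f(y),\infty)=\chi(A_yf(y),A_y\infty)\ge\eta .
\]

\begin{lemma}\label{lem:traj}
For $0<\eta\le1$ there is $C=C(\eta)$, depending also on $n,K_1,\delta$, such that for $f\in\mathcal{F}$, an $\eta$-good point $y$, an end $e$ for $y$ and $\rho=\rho_f(y)$: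
\begin{enumerate}
\item[(i)] $d\big(\Phi_f(y),(f(y),\rho)\big)\le C$;
\item[(ii)] $d\big(\Phi_f(y_s),(e,\rho e^{-s})\big)\le C$ for $s\ge0$;
\item[(iii)] $C^{-1}|s-s'|-C\le d(y_s,y_{s'})\le C|s-s'|+C$ for $s,s'\ge0$;
\item[(iv)] $y_s$ converges to a point $z\in S^{n-1}$, the \emph{landing point} of $e$, and $\{y_s:s\ge0\}$ has Hausdorff distance at most $C$ from $[y,z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $S$ is a similarity of $\mathbb{R}^n$ with ratio $\mu$, then replacing $f$ by $S\circ f$ replaces $\Phi_f(y)$, $(f(y),\rho)$, $e$ by $S\Phi_f(y)$, $(Sf(y),\mu\rho)=S(f(y),\rho)$, $Se$, and it preserves goodness because $S\infty=\infty$. So let $f(y)=0$ and $\rho=1$; then $|e|=1$ and we must bound $d(\Phi_f(y),o)$. We find three points on the segment $[0,e)$ that are well separated both as seen from $\Phi_f(y)$ and as seen from $o$.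

Let $A=A_y$ and $\ell(t)=T_y^{-1}g(te)$, $0\le t<1$. Then $\ell(0)=0$, $f^y(\ell(t))=A(te)$, and $\ell$ leaves every compact set. Let $t_1$ be the first parameter with $d(0,\ell(t_1))=\delta$; Lemma~\ref{lem:section} gives $t_1\ge c_1$. Put $a=A0$, $a_1=A(t_1e)$ and $\kappa=m_0/2$. By Lemma~\ref{lem:trap}, $\chi(a,a_1)\ge2\kappa$. There is $t_2\in(t_1,1)$ with $\chi(A(t_2e),a_1)=\kappa$, for otherwise $\chi(A(te),a_1)<\kappa$ on $[t_1,1)$, and by Lemma~\ref{lem:trap} the path $\ell$ would stay in the relatively compact set $B_h(\ell(t_1),\delta)$. Put $a_2=A(t_2e)$. The points $a,a_1,a_2$ are pairwise $\kappa$-separated, so by (C2) and equivariance $\Phi_f(y)=A^{-1}o$ is within $C$ of $q=\operatorname{cen}(0,t_1e,t_2e)$.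

It remains to bound $t_2-t_1$ from below, and here goodness enters. By Lemma~\ref{lem:mob}(b) and the formula for $\chi$,
\[
\frac{t_2}{t_2-t_1}=\frac{\chi(0,t_2e)\,\chi(t_1e,\infty)}{\chi(t_2e,t_1e)\,\chi(0,\infty)}=\frac{\chi(a,a_2)\,\chi(a_1,A\infty)}{\chi(a_2,a_1)\,\chi(a,A\infty)}\le\frac4{\kappa\eta}.
\]
So $t_2-t_1\ge\kappa\eta c_1/4$, and $c_1\le t_1<t_2<1$. On the unit ball $\chi(w,w')\ge|w-w'|$, so $0,t_1e,t_2e$ are pairwise $(\kappa\eta c_1/4)$-separated, and $d(q,o)\le C(\eta)$ by (C2).

\emph{Goodness persists along the trajectory.} To apply (i) at $y_s$ we show that every $y_s$ is $\eta'$-good, where $\eta'=\frac12\min\{m_0,e^{-C_1}\eta\}$. Let $s>0$, $A=A_{y_s}$, $a=Af(y_s)$, $\pi=A\infty$, and suppose that $\chi(a,\pi)<\eta'$. Let $s_1>s$ be the first parameter with $d(y_{s_1},y_s)=\delta$ and $a_1=Af(y_{s_1})$; then $\chi(a,a_1)\ge m_0>\chi(a,\pi)$ by Lemma~\ref{lem:trap}. The map $A$ takes the extended line through $f(y)$ and $e$ to a circle, which $a$ and $\pi$ divide into two arcs: the image of the ray from $f(y_s)$ through $e$, which contains $a_1$,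 and the image of the ray from $f(y_s)$ through $f(y)$. All points of an arc that does not exceed a semicircle are within the chord length $\chi(a,\pi)$ of both endpoints. The first arc contains $a_1$ and so exceeds a semicircle; therefore the second does not. Hence $\chi(Af(y_\sigma),a)<\eta'<m_0$ for $0\le\sigma\le s$, and $\chi(Af(y),\pi)<\eta'$. Lemma~\ref{lem:trap}, applied to $f^{y_s}$ and the path $\sigma\mapsto T_{y_s}^{-1}y_\sigma$ run from $\sigma=s$ to $\sigma=0$, gives $d(y,y_s)<\delta$. Then $d(\Phi_f(y),\Phi_f(y_s))\le C_1$ by Lemma~\ref{lem:lip}(a), and \eqref{eq:visual} gives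
\[
\chi_{\Phi_f(y)}(f(y),\infty)\le e^{C_1}\chi(Af(y),\pi)<e^{C_1}\eta'<\eta,
\]
which contradicts the goodness of $y$.

(ii) By (i) at $y_s$ and \eqref{eq:rho}, $\Phi_f(y_s)$ is within $C(\eta')$ of $(f(y_s),\rho e^{-s})$. The horizontal segment from this point to $(e,\rho e^{-s})$ has hyperbolic length $1$.

(iii) We have $|s-s'|=d\big((e,\rho e^{-s}),(e,\rho e^{-s'})\big)\le d(\Phi_f(y_s),\Phi_f(y_{s'}))+2C$ by (ii), and Lemma~\ref{lem:lip}(b) gives the lower bound. If $s\le s'$ and $1-e^{-(s'-s)}\le c_1$, then $|f(y_{s'})-f(y_s)|\le c_1\rho_f(y_s)$, so $d(y_s,y_{s'})<\delta$ by Lemma~\ref{lem:section}. The upper bound follows by dividing $[s,s']$ into intervals of length at most $\log(1/(1-c_1))$.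

(iv) By (iii) and (H2), $\{y_s:s\le k\}$ and $L_k=[y,y_k]$ have Hausdorff distance at most $C$ for each integer $k$. The lengths of $L_k$ tend to $\infty$, and along a subsequence the initial directions converge, so $L_k$ converges locally uniformly to a ray $[y,z)$. For fixed $s$ and $k\ge s$, $y_s$ is within $C$ of a point of $L_k$; these points lie in a compact set, so $y_s$ is within $C$ of $[y,z)$. Conversely a point $q\in[y,z)$ is a limit of points $q_k\in L_k$, each within $C$ of some $y_{s_k}$; the $s_k$ are bounded by (iii), and a limit point $s$ has $d(q,y_s)\le C$. Finally $d(y,y_s)\to\infty$, so the points of $[y,z)$ within $C$ of $y_s$ tend to $z$; since the Euclidean diameter of $\overline B_h(q,C)$ tends to $0$ as $|q|\to1$, also $y_s\to z$.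
\end{proof}

\section{Ends land in more than one place}\label{sec:key}

By Lemma~\ref{lem:traj}, along a trajectory $\Phi_f$ follows a vertical line downward at unit speed, while the trajectory follows a geodesic ray. We need this ray to avoid a prescribed direction $\zeta$, the one that leads back to the base point.

\begin{example}
Let $f=\exp$ on the half-plane $\{\operatorname{Re}z<0\}$, a covering of the punctured disc. If $\operatorname{Re}y<-\log2$, then $\rho_f(y)=|e^y|$, the only end is $0$, and the trajectory $y_s=y-s$ lands at $\infty$. By \eqref{eq:height}, $B_h(-t,J)\subset\{\operatorname{Re}z\le-te^{-J}\}$, so for any $J$ and large $t$ all ends for all points of $B_h(-t,J)$ land at the same point. This map is not in any class $\mathcal{F}(2,1,\delta)$, because $d(z,z+2\pi i)\le2\pi/|\operatorname{Re}z|$.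
\end{example}

The proof of the next lemma shows that this is the only way to fail: if all landing points coincide in the limit, then all ends coincide, and the limit map is a covering of a punctured space by a subdomain of $B$, which cannot exist.

\begin{lemma}\label{lem:key}
There is $J\ge1$, depending only on $n,K_1,\delta$, such that for all $f\in\mathcal{F}_0$ and $\zeta\in S^{n-1}$ there are a $(1/J)$-good point $y\in B_h(0,J)$ and an end for $y$ whose landing point $z$ satisfies $|z-\zeta|\ge1/J$.
\end{lemma}

\begin{proof}
Suppose not. Then for each integer $j\ge1$ there are $f_j\in\mathcal{F}_0$ and $\zeta_j\in S^{n-1}$ such that all ends for all points of $B_h(0,j)$ that are $(1/j)$-good for $f_j$ land within $1/j$ of $\zeta_j$. By Lemma~\ref{lem:compact} we may assume, passing to a subsequence, that $f_j\to f\in\mathcal{F}_0$ and $\zeta_j\to\zeta$. Let $X=B\setminus f^{-1}(\infty)$. The set $f^{-1}(\infty)$ is closed and discrete, so $X$ is a domain.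

\emph{Step 1: uniform bounds at a fixed point.} Let $y\in X$. Then $f_j(y)\to f(y)\neq\infty$ and $\Phi_{f_j}(y)\to\Phi_f(y)$, so $\chi_{\Phi_{f_j}(y)}(f_j(y),\infty)$ has a positive limit. There is $\eta(y)>0$ such that $y$ is $\eta(y)$-good for all $f_j$ with $j$ large, and Lemma~\ref{lem:traj} applies with constants that depend on $y$ but not on $j$. Write $\rho_j(y)=\rho_{f_j}(y)$. By part (i) the points $(f_j(y),\rho_j(y))$ stay in a bounded subset of $\mathbb{H}^{n+1}$, so $1/C_y\le\rho_j(y)\le C_y$. Choose an end $e_j(y)$ for $y$ with respect to $f_j$, with landing point $z_j(y)$. For large $j$ we have $1/j\le\eta(y)$ and $d(0,y)<j$, so $|z_j(y)-\zeta_j|<1/j$ and $z_j(y)\to\zeta$.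

\emph{Step 2: $|e_j(y)-e_j(y')|\to0$ for $y,y'\in X$.} In this step constants depend on $y,y'$ but not on $j$ or $t$. Fix $t>0$. By (H1), $\zeta_t$ is within $d(0,y)$ of $[y,\zeta)$. The rays $[y,z_j(y))$ converge locally uniformly to $[y,\zeta)$, so for $j\ge j(t)$ the point $\zeta_t$ is within $d(0,y)+1$ of $[y,z_j(y))$, and by Lemma~\ref{lem:traj}(iv) within a constant $D_0$ of a point $y_s$ of the trajectory of $e_j(y)$. The same argument for $y'$ gives a point $y'_{s'}$ of the trajectory of $e_j(y')$ within $D_0$ of $\zeta_t$, after $D_0$ and $j(t)$ are enlarged. So $d(y_s,y'_{s'})\le2D_0$. By Lemma~\ref{lem:lip}(b) and Lemma~\ref{lem:traj}(ii),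
\[
d\big((e_j(y),\rho_j(y)e^{-s}),(e_j(y'),\rho_j(y')e^{-s'})\big)\le D_1,
\]
and \eqref{eq:height} gives $|e_j(y)-e_j(y')|\le D_2e^{-s}$. Moreover $t-d(0,y)-D_0\le d(y,y_s)\le C(\eta(y))(s+1)$ by Lemma~\ref{lem:traj}(iii), so $s\ge c't-C'$. Thus $\limsup_j|e_j(y)-e_j(y')|\le D_2e^{C'-c't}$ for every $t$.

For a fixed $y_*\in X$ the sequence $e_j(y_*)$ is bounded, since $|e_j(y_*)-f_j(y_*)|=\rho_j(y_*)$. Pass to a subsequence with $e_j(y_*)\to e\in\mathbb{R}^n$. By Step~2, $e_j(y)\to e$ for every $y\in X$, so $\rho_j(y)=|f_j(y)-e_j(y)|\to|f(y)-e|$. As $\rho_j(y)\ge1/C_y$, we have $f(y)\neq e$.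

\emph{Step 3: for $y\in X$, $f$ has a section through $y$ over $B(f(y),|f(y)-e|)$.} Let $r<|f(y)-e|$ and choose $\theta<1$ with $r<\theta|f(y)-e|$. For large $j$, $B(f(y),r)\subset B(f_j(y),\theta\rho_j(y))$, so the maximal sections $g_j$ of $f_j$ through $y$ are defined on $B(f(y),r)$, and they map it into the compact set $\overline B_h(y,C(\theta))$ by Lemma~\ref{lem:section}. They are equicontinuous by (V1), so a subsequence converges locally uniformly to a continuous map $g$. Since $f_j\to f$ uniformly on $\overline B_h(y,C(\theta))$, we get $f\circ g=\mathrm{id}$; since $g_j(f_j(y))=y$ and $f_j(y)\to f(y)$, we get $g(f(y))=y$. By (L1) these sections fit together as $r$ increases to $|f(y)-e|$.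

\emph{Step 4: $f:X\to\mathbb{R}^n\setminus\{e\}$ is a covering map.} Let $w_0\in\mathbb{R}^n\setminus\{e\}$, $a=|w_0-e|$ and $W=B(w_0,a/4)$. If $y\in X$ and $f(y)\in W$, then $|f(y)-e|>3a/4$ and $W\subset B(f(y),a/2)$, so Step~3 gives a section over $W$ through $y$. The images of sections over $W$ are open, and by (L1) two of them are equal or disjoint. They cover $f^{-1}(W)$, so $W$ is evenly covered. Also $W\subset f(X)$ as soon as $W$ meets $f(X)$; hence $f(X)$ is open and closed in the connected set $\mathbb{R}^n\setminus\{e\}$ and equals it.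

\emph{Step 5: contradiction.} If $n\ge3$, then $\mathbb{R}^n\setminus\{e\}$ is simply connected and $X$ is connected, so $f|X$ is a homeomorphism. Its inverse is a qc map $\mathbb{R}^n\setminus\{e\}\to B$. By (V3) it extends to a qc map of $\mathbb{R}^n$ with image in $\overline B$, which contradicts (V4). If $n=2$, lift the map $u\mapsto e+\exp u$ of the simply connected plane through the covering $f|X$ to a map $h:\mathbb{R}^2\to X$. Locally $h$ is a local inverse of $f$ composed with a conformal map, so it is a locally $K_1$-qc local homeomorphism. Then $h$, composed with a reflection if necessary, is a bounded nonconstant quasiregular map of $\mathbb{R}^2$. This contradicts Liouville's theorem, by which a bounded quasiregular map of $\mathbb{R}^n$ is constant.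
\end{proof}

The next lemma is the general form of the move from $y$ to $y'$ in Section~\ref{sec:model}. For $P\in S^n$ and $t\ge0$ let $P_t$ be the point at distance $t$ from $o$ on the ray from $o$ to $P$.

\begin{lemma}\label{lem:escape}
There is $C_2\ge1$ such that for all $f\in\mathcal{F}_0$, $P\in S^n$, $\zeta\in S^{n-1}$ and $G\ge1$ there is $y'\in B$ with
\begin{enumerate}
\item[(a)] $d(0,y')\le C_2G$;
\item[(b)] $d(\Phi_f(y'),P_t)\ge t+G-C_2$ for all $t\ge0$;
\item[(c)] $d(y',\zeta_t)\ge t+d(0,y')-C_2$ for all $t\ge0$.
\end{enumerate}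
\end{lemma}

\begin{proof}
Replace $f$ by $R\circ f\in\mathcal{F}_0$, where $R\in O(n+1)$ and $RP=\infty$; then $P_t=(0,e^t)$. Take $y$, an end $e$ and its landing point $z$ from Lemma~\ref{lem:key}, and let $y'=y_G$ and $\rho=\rho_f(y)$. The constants of Lemma~\ref{lem:traj} for $\eta=1/J$ depend only on $n,K_1,\delta$.

(a) By Lemma~\ref{lem:traj}(iii), $d(0,y')\le J+CG+C$.

(b) Since $\Phi_f(0)=o$ and $d(0,y)<J$, Lemmas~\ref{lem:lip}(b) and \ref{lem:traj}(i) give $d(o,(f(y),\rho))\le C$, so $\log\rho\le C$ by \eqref{eq:height}. By Lemma~\ref{lem:traj}(ii) and \eqref{eq:height},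
\[
d(\Phi_f(y'),P_t)\ge d\big((e,\rho e^{-G}),(0,e^t)\big)-C\ge t+G-\log\rho-C .
\]

(c) By Lemma~\ref{lem:traj}(iv) and (H1), $y'$ is within $C$ of a point $z_\sigma$ of $[0,z)$, and $\sigma\ge d(0,y')-C$. The angle $\phi$ between $z$ and $\zeta$ satisfies $1-\cos\phi=|z-\zeta|^2/2\ge1/(2J^2)$. By \eqref{eq:cos}, treating the cases $\cos\phi\ge0$ and $\cos\phi\le0$ separately,
\[
e^{d(z_\sigma,\zeta_t)}\ge\cosh d(z_\sigma,\zeta_t)\ge\min\{1,1-\cos\phi\}\cosh\sigma\cosh t\ge\frac{e^{\sigma+t}}{8J^2}.
\]
Hence $d(y',\zeta_t)\ge\sigma+t-C\ge d(0,y')+t-C$.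
\end{proof}

\section{The inductive step}\label{sec:step}

\subsection{Shadows}

For $v,w\in S^{n-1}$ at angle $\theta$, \eqref{eq:cos} with $s=r$ gives
\begin{equation}\label{eq:sphere}
\sinh\tfrac12d(v_r,w_r)=\sinh r\,\sin\tfrac\theta2 .
\end{equation}
The function $e^{-r}\sinh r=(1-e^{-2r})/2$ is increasing, and it lies between $1/4$ and $1/2$ for $r\ge1$. Hence
\begin{align}
\sinh\tfrac12d(v_{r'},w_{r'})&\le e^{-(r-r')}\sinh\tfrac12d(v_r,w_r)&&(0\le r'\le r),\label{eq:in}\\
\sinh\tfrac12d(v_{r'},w_{r'})&\le2e^{r'-r}\sinh\tfrac12d(v_r,w_r)&&(1\le r\le r').\label{eq:out}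
\end{align}
For $x\in B$ with $R=d(0,x)\ge1$ and $0<a\le1$ define the \emph{shadow}
\[
\operatorname{Sh}(x,a)=\{v\in S^{n-1}:d(v_R,x)\le a\}.
\]
By \eqref{eq:sphere} it is a closed cap about $x/|x|$ whose angular radius $\theta$ satisfies $\sinh R\sin(\theta/2)=\sinh(a/2)$. Here $\sin(\theta/2)\le\sinh\frac12/\sinh1<\frac12$, so $\theta<\pi/3$. From $\theta/\pi\le\sin(\theta/2)\le\theta/2$ and $a/2\le\sinh(a/2)\le a$ we get $a\le\theta\sinh R\le\pi a$. Let $\sigma_R$ be $(\sinh R)^{n-1}$ times the surface measure on $S^{n-1}$. A cap of angular radius $\theta<\pi/3$ has surface measure comparable to $\theta^{n-1}$, so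
\begin{equation}\label{eq:shadow}
c\,a^{n-1}\le\sigma_R(\operatorname{Sh}(x,a))\le C\,a^{n-1},\qquad\theta\le\pi a/\sinh R .
\end{equation}

\subsection{Statement and choice of scales}

\begin{proposition}\label{prop:step}
There are $r_0\in(0,\frac13]$, $L\ge1$ and $\eta,\tau\in(0,1]$, depending only on $n,K_1,\delta$, with the following property. Let $f\in\mathcal{F}$ and $x\in B$ with $R=d(0,x)\ge1$ and $D=d(o,\Phi_f(x))>0$, and let $a^+$ be the endpoint of the ray from $o$ through $\Phi_f(x)$. Then there are $R^*\in[R+1,R+L]$ and points $x^{(1)},x^{(2)}$ with $d(0,x^{(i)})=R^*$ such that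
\begin{enumerate}
\item[(1)] $\operatorname{Sh}(x^{(i)},r_0)\subset\operatorname{Sh}(x,r_0)$;
\item[(2)] $d(v_{R^*},v'_{R^*})\ge r_0$ for $v\in\operatorname{Sh}(x^{(1)},r_0)$ and $v'\in\operatorname{Sh}(x^{(2)},r_0)$;
\item[(3)] $d(o,\Phi_f(x^{(i)}))\ge D+1$;
\item[(4)] $\chi(f(x'),a^+)\le8e^{-D}/\eta$ whenever $v\in\operatorname{Sh}(x^{(i)},r_0)$, $R\le r\le R^*$ and $d(x',v_r)\le\tau$.
\end{enumerate}
\end{proposition}

Property (4) comes from the factorization $f=A_x^{-1}\circ f^x\circ T_x^{-1}$. By Lemma~\ref{lem:mob}(c), $A_x^{-1}$ compresses everything outside a small neighborhood of one point $N$ into a ball of radius about $e^{-D}$ around $a^+$. So the radii must avoid the places where $f^x\circ T_x^{-1}$ is close to $N$. After a move of length about $G$, the radii in question fill a tube of length about $G$, and by uniform local injectivity the tube contains about $G$ such places, each as small as we like. A whole shadow of size $r_0$ must avoid them, which is possible if $Gr_0^{n-1}$ is small. But the move of Lemma~\ref{lem:escape} is only roughly radial. To keep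 the new shadows inside the old one we first move outward along the radius by $T\approx\log(1/r_0)$, and there $d(o,\Phi_f)$ may decrease by $CT$. The choice $r_0=G^{-2}$ meets both demands: $Gr_0^{n-1}\le1/G$, and the loss $C\log G$ is smaller than the gain $G$. Figure~\ref{fig:step} shows the configuration.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!25] (60:1.5) -- (60:5) arc (60:90:5) -- (90:1.5) arc (90:60:1.5) -- cycle;
\draw[dashed] (0,0) -- (55:5.2);
\draw[dashed] (0,0) -- (135:5.2);
\draw (0,0) -- (95:2.6);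
\draw[very thick] (55:1.5) arc (55:135:1.5);
\draw[gray] (50:5) arc (50:140:5);
\draw[thick] (95:2.6) .. controls (88:3.1) and (77:3.8) .. (75:5);
\foreach \p in {(0,0),(95:1.5),(95:2.6),(75:5),(67:5),(83:5)} \fill \p circle (1.6pt);
\foreach \a/\r in {71/3.4,63/2.5,87/4.1} { \draw (\a:\r) circle (1.8pt); \draw[dotted] (\a:\r) -- (\a:5); }
\node[below] at (0,0) {$0$};
\node[above left] at (95:1.5) {$x$};
\node[left] at (95:2.6) {$\hat x$};
\node at (75:5.3) {$y$};
\node at (66:5.4) {$x^{(1)}$};
\node at (84:5.35) {$x^{(2)}$};
\node[left] at (138:1.5) {$R$};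
\node[left] at (140:5) {$R^*$};
\end{tikzpicture}
\caption{One step, in polar coordinates about $0$ (not to scale). From $x$, at distance $R$, move out radially to $\hat x$ and then to $y$, at distance $R^*$. The dashed radii bound the shadow of $x$. The shaded tube consists of the radial segments between distances $R$ and $R^*$ that end within $1$ of $y$. The new points $x^{(1)},x^{(2)}$ are chosen near $y$, away from the radial projections (dotted) of the small bad spots (circles) in the tube.}
\label{fig:step}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:step}]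
Define $C_3$ by $\sinh(C_3/2)=e^{C_2/2}$. For a parameter $G\ge2$ put
\[
r_0=G^{-2},\qquad T=2\log G+\log\big(2\sinh\tfrac{C_3+1}2\big)>0,
\]
so that $2e^{-T}\sinh\frac{C_3+1}2=r_0$. In this proof $C,c,C_4,C_5,C_6$ do not depend on $G$. We impose three lower bounds on $G$, each depending only on $n,K_1,\delta$.

Let $u=x/|x|$, so $x=u_R$. Put $\hat x=u_{R+T}$, $A=A_{\hat x}$ and $\hat f=f^{\hat x}\in\mathcal{F}_0$. Seen from $\hat x$ and $\Phi_f(\hat x)$, the base points $0$ and $o$ are $T_{\hat x}^{-1}0$ and $Ao$. Choose $\zeta\in S^{n-1}$ with $T_{\hat x}^{-1}0=\zeta_{R+T}$, and $\hat P\in S^n$ with $Ao=\hat P_{\hat D}$, where $\hat D=d(o,Ao)=d(A^{-1}o,o)=d(o,\Phi_f(\hat x))$. Take $y'$ from Lemma~\ref{lem:escape} for $\hat f,\hat P,\zeta,G$, and put $y=T_{\hat x}y'$, $R^*=d(0,y)$.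

\emph{Gain.} The point $q=A^{-1}\Phi_{\hat f}(y')$ is the center of the points $f(T_{\hat x}T_{y'}p_i)$, and $T_{\hat x}T_{y'}0=y$; so $d(q,\Phi_f(y))\le C_1$ by Lemma~\ref{lem:lip}(a). By Lemma~\ref{lem:escape}(b) with $t=\hat D$, $d(q,o)=d(\Phi_{\hat f}(y'),Ao)\ge\hat D+G-C_2$. By Lemma~\ref{lem:lip}(b), $\hat D\ge D-CT-C$, and $\Phi_f$ changes by at most $C$ when $y$ is moved a distance at most $1$. Hence
\begin{equation}\label{eq:gain}
d(o,\Phi_f(x^*))\ge D+G-CT-C\ge D+1\qquad\text{if }d(x^*,y)\le1,
\end{equation}
where the last inequality holds for large $G$ because $T=2\log G+C$. This is the first lower bound on $G$.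

\emph{Position.} Put $a=R+T$ and $b=d(\hat x,y)=d(0,y')$. Lemma~\ref{lem:escape}(c) with $t=a$ gives
\begin{equation}\label{eq:radial}
R^*=d(y',T_{\hat x}^{-1}0)\ge a+b-C_2 .
\end{equation}
By Lemma~\ref{lem:escape}(b) with $t=0$ and Lemma~\ref{lem:lip}(b), $G-C_2\le d(o,\Phi_{\hat f}(y'))\le C_1(1+b/\delta)$. So $b\ge C_2+1$ for large $G$, the second lower bound, and then $R^*\ge a+1\ge R+1$. Also $R^*\le R+T+C_2G\le R+C_4G$. Put $L=C_4G$.

Let $w=y/|y|$ and let $\theta$ be the angle between $u$ and $w$. By \eqref{eq:cos} and \eqref{eq:radial}, $2\sinh a\sinh R^*\sin^2(\theta/2)\le\cosh b\le e^{R^*-a+C_2}$. Since $\sinh a/\sinh R^*\le e^{a-R^*}$, \eqref{eq:sphere} gives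
\[
\sinh^2\tfrac12d(u_a,w_a)=\sinh^2a\,\sin^2\tfrac\theta2\le\tfrac12\,\frac{\sinh a}{\sinh R^*}\,e^{R^*-a+C_2}\le e^{C_2},
\]
that is, $d(u_a,w_a)\le C_3$. Let $v\in\operatorname{Sh}(y,1)$. By \eqref{eq:in}, $d(v_r,w_r)\le1$ for $r\le R^*$. So $d(v_a,u_a)\le C_3+1$, and \eqref{eq:in} gives
\[
d(v_R,x)\le2\sinh\tfrac12d(v_R,u_R)\le2e^{-T}\sinh\tfrac{C_3+1}2=r_0 .
\]
Thus $\operatorname{Sh}(y,1)\subset\operatorname{Sh}(x,r_0)$.

\emph{The bad spots.} Let $W=\{v_r:v\in\operatorname{Sh}(y,1),\ R\le r\le R^*\}$. Each point of $W$ is within $1$ of the segment $\{w_r:R\le r\le R^*\}$, which has length at most $L$ and starts within $r_0\le1$ of $x$. So $W\subset\overline B_h(x,L+2)$. Moreover $W$ is covered by at most $L+1$ balls of radius $2$ centered on the segment, and each of these by a number of $\delta$-balls that depends only on $n$ and $\delta$. Hence $W$ is covered by at most $C_5G$ balls $B_h(c_k,\delta)$ with $d(c_k,x)\le C_6G$.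

Let $N$ be the point of Lemma~\ref{lem:mob}(c) for the map $A_x^{-1}$. Since $A_x^{-1}o=\Phi_f(x)$, the number $D$ and the point $a^+$ of that lemma are those of the proposition. Write $F=f^x\circ T_x^{-1}=A_x\circ f$. Choose $\omega\in(0,\delta]$ with $4e^{L}\sinh\omega\le r_0$, and put $\eta=\frac12m(\omega,C_6G)\le1$. Let
\[
Z_k=\{q\in W\cap B_h(c_k,\delta):\chi(F(q),N)<\eta\},
\]
and let $Y_k$ be the set of $v\in\operatorname{Sh}(y,1)$ with $v_r\in Z_k$ for some $r\in[R,R^*]$. Two points $q,q'\in Z_k$ have $\chi(F(q),F(q'))<m(\omega,C_6G)$, so $d(q,q')<\omega$ by the definition of $m$, applied to $f^x$ with $c=T_x^{-1}c_k$. Let $v,v'\in Y_k$ with $v_r,v'_{r'}\in Z_k$. Then $|r-r'|<\omega$ by the triangle inequality, so $d(v_r,v'_r)\le2\omega$, and \eqref{eq:out} gives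
\[
d(v_{R^*},v'_{R^*})\le2\sinh\tfrac12d(v_{R^*},v'_{R^*})\le4e^{L}\sinh\omega\le r_0 .
\]
Let $Y_k^+$ be the set of $v\in S^{n-1}$ with $d(v_{R^*},v'_{R^*})\le r_0$ for some $v'\in Y_k$. If $Y_k$ contains a point $v''$, then $Y_k^+\subset\operatorname{Sh}(v''_{R^*},2r_0)$. So each $Y_k^+$ is empty or lies in a cap of $\sigma_{R^*}$-measure at most $C(2r_0)^{n-1}$, by \eqref{eq:shadow}.

\emph{Choice of the two points.} Since $r_0^{n-1}\le G^{-2}$, we have $r_0\le\frac13$ for $G\ge2$ and
\[
C_5G\cdot C(2r_0)^{n-1}+C(3r_0)^{n-1}\le C/G,
\]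
while $\sigma_{R^*}(\operatorname{Sh}(y,\frac12))\ge c$. For large $G$, the third lower bound, $C/G<c$. Fix $G$. Choose $v^{(1)}\in\operatorname{Sh}(y,\frac12)$ outside $\bigcup_kY_k^+$ and put $x^{(1)}=v^{(1)}_{R^*}$. Choose $v^{(2)}\in\operatorname{Sh}(y,\frac12)$ outside $\bigcup_kY_k^+\cup\operatorname{Sh}(x^{(1)},3r_0)$ and put $x^{(2)}=v^{(2)}_{R^*}$. Since $r_0+\frac12\le1$, we have $\operatorname{Sh}(x^{(i)},r_0)\subset\operatorname{Sh}(y,1)\subset\operatorname{Sh}(x,r_0)$, which is (1). Property (2) follows from $d(x^{(1)},x^{(2)})>3r_0$, and (3) from \eqref{eq:gain}.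

\emph{Property (4).} Let $v\in\operatorname{Sh}(x^{(i)},r_0)$ and $R\le r\le R^*$. Then $v\notin Y_k$ for all $k$, since otherwise $v^{(i)}\in Y_k^+$. The point $v_r\in W$ lies in some $B_h(c_k,\delta)$ and not in $Z_k$, so $\chi(F(v_r),N)\ge\eta$. The compact family $\mathcal{F}_0$ is uniformly equicontinuous on $\overline B_h(0,L+3)$: there is $\tau\in(0,1]$, depending only on $n,K_1,\delta$, such that $\chi(g(s),g(s'))\le\eta/2$ for $g\in\mathcal{F}_0$ and $s,s'$ in this ball with $d(s,s')\le\tau$. If $d(x',v_r)\le\tau$, then $T_x^{-1}x'$ and $T_x^{-1}v_r$ lie in the ball, so $\chi(F(x'),N)\ge\eta/2$. Lemma~\ref{lem:mob}(c) gives $\chi(f(x'),a^+)=\chi(A_x^{-1}F(x'),a^+)\le8e^{-D}/\eta$.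
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:tree}

Let $r_0,L,\eta,\tau$ be as in Proposition~\ref{prop:step}, and put $\beta=1/L$ and $\lambda=(\log2)/L$. Let $f\in\mathcal{F}$, $V$ and $P$ be given.

\emph{Normalization.} By \eqref{eq:shadow} the angular radius of $\operatorname{Sh}(x,r_0)$ tends to $0$ as $|x|\to1$, so there is $x_0$ with $R_0=d(0,x_0)\ge1$ and $\operatorname{Sh}(x_0,r_0)\subset V$. We place $o$ so that the limits will be far from $P$. Let $D_0>0$ satisfy $32e^{-D_0}/\eta<1$, let $Q$ be the point at distance $D_0$ from $\Phi_f(x_0)$ on the ray from $\Phi_f(x_0)$ to $P$, and choose $A\in\mathcal{M}$ with $AQ=o$. Replace $f$ by $A\circ f$ and $P$ by $AP$; by Lemma~\ref{lem:mob}(a) this changes the assertion only in the value of $C_v$. Now $d(o,\Phi_f(x_0))=D_0$, and $o$ lies on the ray from $\Phi_f(x_0)$ to $P$. So the endpoint $a_0^+$ of the ray from $o$ through $\Phi_f(x_0)$ is the antipode of $P$, and $\chi(P,a_0^+)=2$.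

\emph{The tree.} Apply Proposition~\ref{prop:step} to $x_0$, then to both new points, and so on. This gives points $x_\sigma$ indexed by words $\sigma\in\{1,2\}^k$, $k\ge0$, with
\[
R_0+k\le d(0,x_\sigma)\le R_0+Lk,\qquad d(o,\Phi_f(x_\sigma))\ge D_0+k,
\]
and closed caps $S_\sigma=\operatorname{Sh}(x_\sigma,r_0)$ with $S_{\sigma1}\cup S_{\sigma2}\subset S_\sigma$ by (1) and $S_{\sigma1}\cap S_{\sigma2}=\emptyset$ by (2). Caps of the same generation $k$ are therefore disjoint, and their angular radii are at most $\pi r_0/\sinh(R_0+k)$. Let $E=\bigcap_k\bigcup_{|\sigma|=k}S_\sigma\subset V$. The caps along an infinite branch of the tree intersect in exactly one point, and each point of $E$ lies in the caps of exactly one branch. This defines a continuous bijection from $\{1,2\}^{\mathbb{N}}$ onto $E$.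

\emph{Limits.} Let $v\in E$ correspond to the branch $x_0,x_1,x_2,\dots$. Put $R_k=d(0,x_k)$, and let $a_k^+$ be the endpoint of the ray from $o$ through $\Phi_f(x_k)$. Since $v\in\operatorname{Sh}(x_{k+1},r_0)$, property (4) gives
\[
\chi(f(x'),a_k^+)\le8e^{-D_0-k}/\eta\qquad\text{if }d(x',v_r)\le\tau,\ R_k\le r\le R_{k+1}.
\]
The point $x'=v_{R_{k+1}}$ is covered by the estimates for $k$ and for $k+1$, so $\chi(a_k^+,a_{k+1}^+)\le16e^{-D_0-k}/\eta$. Since $\sum_{i\ge0}e^{-i}<2$, the points $a_k^+$ converge to some $b_v$ with $\chi(b_v,a_k^+)\le32e^{-D_0-k}/\eta$. For $k=0$ this gives $\chi(b_v,a_0^+)<1$, so $b_v\neq P$. Moreover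
\[
\chi(f(x'),b_v)\le40e^{-D_0-k}/\eta\qquad\text{if }d(x',v_r)\le\tau,\ R_k\le r\le R_{k+1}.
\]
Let $d(x',[0,v))\le\tau$ and choose $r\ge0$ with $d(x',v_r)\le\tau$. From $e^{-d(0,x')}=(1-|x'|)/(1+|x'|)$ we get $1-|x'|\ge e^{-r-\tau}$. If $r\ge R_0$, choose $k$ with $R_k\le r\le R_{k+1}$, which is possible because $R_k\to\infty$. Then $r\le R_0+L(k+1)$, so
\[
e^{-k}\le e^{1+\beta R_0}e^{-\beta r}\le e^{1+\beta R_0+\beta\tau}(1-|x'|)^\beta .
\]
If $r<R_0$, then $\chi(f(x'),b_v)\le2\le2e^{\beta(R_0+\tau)}(1-|x'|)^\beta$. In both cases $\chi(f(x'),b_v)\le C_v(1-|x'|)^\beta$.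

\emph{Dimension.} Let $v,v'$ lie in the two caps $S_{\sigma1},S_{\sigma2}$ of generation $j$, at angle $\theta$, and let $R^*\le R_0+Lj$ be the common distance of $x_{\sigma1},x_{\sigma2}$ from $0$. By (2) and \eqref{eq:sphere},
\[
\frac{r_0}2\le\sinh\frac{r_0}2\le\sinh R^*\sin\frac\theta2\le\frac{\theta}{4}e^{R^*},
\]
so $\theta\ge\theta_j$, where $\theta_j=2r_0e^{-R_0-Lj}$. Two points of $E$ in different caps of generation $k$ lie in sibling caps of some generation $j\le k$, so their angle is at least $\theta_k$. Let $\nu$ be the image on $E$ of the fair coin-tossing measure on $\{1,2\}^{\mathbb{N}}$; each cap of generation $k$ has mass $2^{-k}$. Let $U\subset S^{n-1}$ be closed, of angular diameter $\vartheta$. If $\vartheta<\theta_k$, then $U\cap E$ lies in one cap of generation $k$, and $\nu(U)\le2^{-k}=(\theta_k/\theta_0)^\lambda$. If $0<\vartheta<\theta_0$, take the largest such $k$; then $\theta_k=e^L\theta_{k+1}\le e^L\vartheta$ and $\nu(U)\le(e^L\vartheta/\theta_0)^\lambda$. The same bound holds for $\vartheta\ge\theta_0$, because $\nu(U)\le1$, and for $\vartheta=0$,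 because then all $k$ are admissible. Since $\vartheta\le\frac\pi2\operatorname{diam}U$, we have $\nu(U)\le C'(\operatorname{diam}U)^\lambda$ with $C'$ independent of $U$. If sets $U_i\subset S^{n-1}$ cover $E$, then $1\le\sum_i\nu(\overline{U_i})\le C'\sum_i(\operatorname{diam}U_i)^\lambda$. So the $\lambda$-dimensional Hausdorff measure of $E$ is positive, and $E$ has Hausdorff dimension at least $\lambda$. This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{BH} Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}.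

\bibitem{RL} \emph{Radial limits of quasiregular local homeomorphisms}, \texttt{http://www.math.jyu.fi/research/pspdf/315.pdf}.

\bibitem{R} Rickman, \emph{Quasiregular mappings}.

\bibitem{V} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\end{thebibliography}
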